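# Interval logics of "during" over all linear orders: $\mathsf D$ is decidable, $\mathsf D\overline{\mathsf D}$ is not

## 1. Two fragments that agree on dense and on discrete orders

Take an interval logic with a single modality $\langle D\rangle$, "at some interval strictly inside me", and the same logic with a second modality $\langle\overline D\rangle$, "at some interval strictly around me". Over the class of all dense linear orderings, satisfiability is decidable for both logics. Over the class of all discrete linear orderings, it is undecidable for both. What happens over the class of all linear orderings, with no assumption of density or discreteness?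

A first guess: the two logics have agreed twice, so they should agree a third time; and since the class of all orderings contains the discrete ones, where computations can be encoded, both should be undecidable. The problem comes from the document "Università Degli Studi Di Udine" (https://www.ailalogica.it/pdf/tesi/della-monica-dottorato.pdf). We fix the definitions and then test the guess.

**Definition (the logics).** Let $\mathbb D=(D,<)$ be a linear ordering. Its intervals are the pairs $[a,b]$ with $a,b\in D$ and $a<b$. Fix a countably infinite set $AP$ of propositional letters. The formulas of $\mathsf D\overline{\mathsf D}$, a fragment of Halpern and Shoham's interval logic HS, are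
$$\varphi::=p\mid\neg\varphi\mid\varphi\vee\varphi\mid\langle D\rangle\varphi\mid\langle\overline D\rangle\varphi\qquad(p\in AP),$$
and $\mathsf D$ consists of the formulas without $\langle\overline D\rangle$. Formulas are finite strings, and they are the inputs of the satisfiability problem. A model is $M=(\mathbb D,V)$, where $V$ assigns to each letter a set of intervals. Letters and Boolean connectives are interpreted as usual ($M,[a,b]\models p$ iff $[a,b]\in V(p)$), and

- $M,[a,b]\models\langle D\rangle\varphi$ iff there is $[c,d]$ with $a<c<d<b$ and $M,[c,d]\models\varphi$;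
- $M,[a,b]\models\langle\overline D\rangle\varphi$ iff there is $[c,d]$ with $c<a<b<d$ and $M,[c,d]\models\varphi$.

A formula is satisfiable over a class of orderings if it holds at some interval of some model based on an ordering of the class.

We write $[D]=\neg\langle D\rangle\neg$, $[\overline D]=\neg\langle\overline D\rangle\neg$, $\top=p\vee\neg p$, $\bot=\neg\top$. If $a<c<d<b$ we say that $[a,b]$ *sees*, or *strictly contains*, $[c,d]$. The *interior* of $[a,b]$ is $\{z:a<z<b\}$. We write $Y_1+Y_2$ for a union of disjoint sets in which every element of $Y_1$ lies below every element of $Y_2$.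

**Test 1: counting from inside.** $\langle D\rangle\top$ says that the interior has at least two points, and $\langle D\rangle\langle D\rangle\top$ says that it has at least four: if $p_1<p_2<p_3<p_4$ are interior points, $[p_1,p_4]$ is seen and sees $[p_2,p_3]$; the converse is clear. So $[D]\bot$ means "at most one interior point".

**Test 2: forcing discreteness with $\langle D\rangle$.** If we want to carry undecidability over from discrete orders, we would like a formula that only discrete orders can satisfy. A natural try is
$$\alpha=\langle D\rangle\top\wedge[D]\big(\langle D\rangle\top\to\langle D\rangle[D]\bot\big):$$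
every seen interval with at least two interior points sees one with at most one interior point. In $\mathbb Z$ it holds at every interval with at least two interior points. But take $\mathbb Q\times\{0,1\}$, ordered lexicographically: every rational is doubled. A seen interval with at least two interior points has endpoints over different rationals $s<s'$, and it sees $[(s'',0),(s'',1)]$ for any $s<s''<s'$. So $\alpha$ holds at $[(0,0),(1,0)]$. Yet $(s,0)$ has no immediate predecessor, for any $s$. The formula $\alpha$ does not force discreteness.

**Test 3: the same with $\langle\overline D\rangle$.** Consider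
$$\gamma=[D]\bot\wedge\langle\overline D\rangle\neg\langle D\rangle\langle D\rangle\top .$$
If $\gamma$ holds at $[x,x']$, some interval strictly around $[x,x']$ has at most three interior points, among them $x$ and $x'$. So $x$ has an immediate predecessor and $x'$ an immediate successor. In $\mathbb Z$, $\gamma$ holds at every $[a,a+1]$. In $\mathbb Q\times\{0,1\}$ it holds nowhere: $[D]\bot$ holds only at the intervals $[(s,0),(s,1)]$, and everything strictly around one of them has infinitely many interior points.

So the order that fooled $\alpha$ does not fool $\gamma$. A $\mathsf D$-formula looks only inward, and an interval has no way of checking what its neighbors look like. This casts doubt on the guess, and the guess is in fact half wrong.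

**Theorem A.** Satisfiability of $\mathsf D$ over all linear orderings is decidable; in fact it is in $\mathrm{NTIME}(2^{2^{O(n)}})$. Every satisfiable formula of length $n$ has a countable model given by a finite "labelled term" with at most $2^{2^{O(n)}}$ leaves.

**Theorem B.** Satisfiability of $\mathsf D\overline{\mathsf D}$ over all linear orderings is undecidable; in fact it is $\Pi^0_1$-complete. It is $\Pi^0_1$-hard over every class of linear orderings that contains $\mathbb N\times\mathbb Z$ (lexicographic order).

Labelled terms are defined in Section 3. Recall that a set is $\Pi^0_1$ if its complement is recursively enumerable, and $\Pi^0_1$-hard if every $\Pi^0_1$ set reduces to it by a computable function. Sections 2–9 prove Theorem A, and Sections 10–14 prove Theorem B.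

## 2. Labels instead of models

Fix a $\mathsf D$-formula $\varphi$ of length $n$, with set of subformulas $\mathrm{Sub}(\varphi)$. We record at each interval which subformulas are true, and isolate the one condition linking different intervals.

**Definition (labels).** A *label* is a set $\ell\subseteq\mathrm{Sub}(\varphi)$ such that $\neg\psi\in\ell\Leftrightarrow\psi\notin\ell$ and $\psi\vee\chi\in\ell\Leftrightarrow(\psi\in\ell$ or $\chi\in\ell)$ for all $\neg\psi,\psi\vee\chi\in\mathrm{Sub}(\varphi)$. Let $\Lambda$ be the set of labels and $N=|\Lambda|$. A label $\ell$ *fits* a set $S\subseteq\Lambda$ if for all $\langle D\rangle\psi\in\mathrm{Sub}(\varphi)$: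
$$\langle D\rangle\psi\in\ell\iff\psi\in\ell'\text{ for some }\ell'\in S.$$

Since $|\mathrm{Sub}(\varphi)|\le n$ we have $N\le2^n$. Any choice of letters and of formulas $\langle D\rangle\psi$ extends to a label, so $N\ge1$.

**Definition (labelled orders).** A *labelled order* is a linear order $Z$ with a label $\lambda(a,b)$ for all $a<b$ in $Z$. For $Y\subseteq Z$ put $S(Y)=\{\lambda(c,d):c<d,\ c,d\in Y\}$, which is monotone in $Y$. For $a<b$ put $S(a,b)=S(\{z:a<z<b\})$. The interval $[a,b]$ is *consistent* if $\lambda(a,b)$ fits $S(a,b)$, and $Z$ is *consistent* if all its intervals are.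

*Example.* Let $\varphi=\langle D\rangle\top$ with $\top=p\vee\neg p$. Consider the two labels without $p$: $\ell_0=\{\neg p,\top\}$ and $\ell_1=\{\neg p,\top,\langle D\rangle\top\}$. Here $\ell_0$ fits only $\emptyset$, and $\ell_1$ fits exactly the nonempty sets. If $p$ is false everywhere on $\mathbb Z$, then $\lambda(a,b)=\ell_0$ when $b-a\le2$ and $\lambda(a,b)=\ell_1$ otherwise.

Two facts follow at once. A convex subset of a consistent order is consistent, because interiors do not change. All notions are invariant under reversing the order.

**Lemma 1.** $\varphi$ is satisfiable iff some consistent labelled order has an interval $[a,b]$ with $\varphi\in\lambda(a,b)$. In that case the order may be taken to be $\{a\}+X+\{b\}$.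

*Proof.* Given a model, label each interval by the formulas of $\mathrm{Sub}(\varphi)$ true at it. The clause for $\langle D\rangle$ says exactly that $\lambda(a,b)$ fits $S(a,b)$. Conversely, given a consistent labelled order, put $V(p)=\{I:p\in\lambda(I)\}$ and show by induction on $\psi\in\mathrm{Sub}(\varphi)$ that $\psi$ is true at $I$ iff $\psi\in\lambda(I)$: letters by definition, Boolean connectives by the definition of labels, $\langle D\rangle$ by consistency. For the last statement restrict to the convex set $\{z:a\le z\le b\}$. $\square$

The point to remember: the only thing an interval knows about its interior is the *set* $S(a,b)$. Theorem A exploits this.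

## 3. Finite terms for infinite orders

We need finite descriptions of infinite labelled orders in which sets $S(a,b)$ can be computed.

**Definition (terms).** For each $r\ge1$ fix a map $\chi:\mathbb Q\to\{1,\dots,r\}$ all of whose fibers are dense in $\mathbb Q$. (Such a map exists: list all pairs consisting of a nonempty open rational interval and a color; for each pair in turn give that color to a rational of the interval not yet colored; finally give color $1$ to all other rationals.) A *term* is a finite ordered tree whose inner nodes have type $+$ (at least two children) or $\mathrm{Sh}$ (at least one child). A leaf denotes one point, $+$ denotes the ordered sum, and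
$$\mathrm{Sh}(\nu_1,\dots,\nu_r)\ \text{ denotes }\ \sum_{s\in\mathbb Q}\nu_{\chi(s)},$$
the *shuffle* of $\nu_1,\dots,\nu_r$.

For instance $\mathrm{Sh}(\bullet)$ is $\mathbb Q$, and $\mathrm{Sh}(\bullet+\bullet)$ is the order $\mathbb Q\times\{0,1\}$ of Test 2.

The denoted order decomposes into *copies* of nodes: there is one copy of the root; a copy of a $+$ node is a sum of one copy of each child; a copy of a $\mathrm{Sh}$ node is a sum over $s\in\mathbb Q$ of copies of the children $\nu_{\chi(s)}$. Each point $u$ lies over a leaf $\kappa(u)$. Each copy of a node $\nu$ contains points over every leaf under $\nu$. Two points $u<v$ are *separated* at the unique node $\nu$ such that they lie in the same copy of $\nu$ but in different child copies.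

**Definition (labelled terms).** A *labelled term* is a term with

- for each $+$ node $\nu$, a label $\mathrm{tab}_\nu(\kappa,\kappa')$ for all leaves $\kappa,\kappa'$ under different children of $\nu$, $\kappa$ under the earlier one;
- for each $\mathrm{Sh}$ node $\nu$, a label $\mathrm{tab}_\nu(\kappa,\kappa')$ for all leaves $\kappa,\kappa'$ under $\nu$.

It denotes the labelled order with $\lambda(u,v)=\mathrm{tab}_\nu(\kappa(u),\kappa(v))$, where $\nu$ separates $u<v$.

*Example.* Take $\mathrm{Sh}(\kappa_1+\kappa_2)$ with the labels of Section 2: $\mathrm{tab}_+(\kappa_1,\kappa_2)=\ell_0$, and all entries at the $\mathrm{Sh}$ node equal to $\ell_1$. The two points of one copy of $\kappa_1+\kappa_2$ have nothing between them, and $\ell_0$ fits $\emptyset$. Points in different copies have infinitely many copies between them, and $\ell_1$ fits $\{\ell_0,\ell_1\}$. So the denoted order is consistent.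

*Conventions.* A sum $\nu_1+\dots+\nu_k$ is a $+$ node if $k\ge2$, is $\nu_1$ if $k=1$, and is the empty order if $k=0$. The reverse of a labelled order denoted by a labelled term is denoted by a labelled term with the same number of leaves: reverse the children of $+$ nodes, reverse all subterms, swap the arguments of the tables. For $\mathrm{Sh}$ nodes this uses that $\mathbb Q$ with the map $s\mapsto\chi(-s)$ is isomorphic to $\mathbb Q$ with $\chi$, by the usual back-and-forth construction: all fibers being dense, a finite color-preserving partial isomorphism extends to any further point on either side.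

**Lemma 2.** Every table entry of a labelled term is realized in the denoted labelled order. Whether the denoted order is consistent is decidable in time polynomial in the size of the labelled term.

*Proof.* **Step 1: the labels inside a copy.** Let $\mathrm{full}(\nu)$ be the set of table entries at nodes of the subtree of $\nu$. We show that $\mathrm{full}(\nu)$ is exactly the label set of every copy of $\nu$. Only these entries can occur. They all do: at a $+$ node because each child copy has points over all its leaves; at a $\mathrm{Sh}$ node because for leaves under children $i,j$ (possibly $i=j$) there are $s<s'$ with $\chi(s)=i$ and $\chi(s')=j$. This includes the first statement of the lemma.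

**Step 2: the labels on one side of a point.** For a leaf $\kappa$ under $\nu$, let $\mathrm{Lv}^>(\nu,\kappa)$ and $\mathrm{Lb}^>(\nu,\kappa)$ be the sets of leaves and of labels occurring in the part of a copy of $\nu$ to the right of a point over $\kappa$. They depend only on $(\nu,\kappa)$, and we compute them recursively.

- If $\nu=\kappa$, both are empty.
- If $\nu$ is $+$ with children $\nu_1,\dots,\nu_r$ and $\kappa$ is under $\nu_k$, the right part consists of the right part inside $\nu_k$ followed by $\nu_{k+1},\dots,\nu_r$. So $\mathrm{Lv}^>(\nu,\kappa)$ is the union of $\mathrm{Lv}^>(\nu_k,\kappa)$ and the leaves under $\nu_{k+1},\dots,\nu_r$; and $\mathrm{Lb}^>(\nu,\kappa)$ is the union of $\mathrm{Lb}^>(\nu_k,\kappa)$, of $\mathrm{full}(\nu_{k+1}),\dots,\mathrm{full}(\nu_r)$, and of all $\mathrm{tab}_\nu(\alpha,\beta)$ with leaves $\alpha,\beta$ of different pieces, $\alpha$ in the earlier one.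
- If $\nu$ is $\mathrm{Sh}$, the right part contains the child copies at all larger rationals. The fibers are dense there, so all leaves under $\nu$ occur, and the label set is $\mathrm{full}(\nu)$.

Left parts are treated likewise.

**Step 3: the labels between two points.** Let $u<v$ be separated at $\nu$. If $\nu$ is $\mathrm{Sh}$, the copies of each child strictly between $u$ and $v$ sit at a set of positions dense in an interval of $\mathbb Q$, so $S(u,v)=\mathrm{full}(\nu)$. If $\nu$ is $+$ and $u,v$ are under $\nu_k,\nu_l$, $k<l$, the interior of $[u,v]$ consists of the right part of $u$ in $\nu_k$, then $\nu_{k+1},\dots,\nu_{l-1}$, then the left part of $v$ in $\nu_l$. Its label set is the union of the label sets of these pieces and of the entries $\mathrm{tab}_\nu(\alpha,\beta)$ for leaves $\alpha,\beta$ of different pieces, $\alpha$ in the earlier one. So $S(u,v)$ depends only on $(\nu,\kappa(u),\kappa(v))$. Every such triple with a table entry occurs by Step 1, so consistency means that the entry fits the computed set for each of these finitely many triples. $\square$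

So it suffices to replace an arbitrary consistent order by one denoted by a small labelled term.

## 4. Shuffling an interior, and two obstructions

The first idea: let $X$ be a set of points with $S=S(X)$, and suppose some $h\in S$ fits $S$. Throw $X$ away and shuffle single points instead, one for each $\ell\in S$. Between two copies of the point belonging to $\ell$ put the label $\ell$, between copies of different points put $h$. Every interval of this shuffle sees exactly $S$. If every label of $S$ fits $S$, the result is consistent. It stops working in two places.

**First obstruction: labels of $S$ that do not fit $S$.** For $\mathbb Z$ with the labels of Section 2, $S=\{\ell_0,\ell_1\}$. Here $h=\ell_1$ fits $S$ but $\ell_0$ does not. An interval labelled $\ell_0$ may not see anything, and in a shuffle of points every interval sees everything. The cure is visible in the example after the definition of labelled terms: $\ell_0$ must live inside a small block, and one shuffles blocks. If $\lambda(u,v)=\ell$ does not fit $S$, then $S(u,v)$ is a *proper* subset of $S$, because $\ell$ fits $S(u,v)$. So the block can be produced by induction on the number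 of labels.

**Second obstruction: intervals that reach in from outside.** Consider the order $\{a_0<a\}+X+\{b\}$ with $X=\mathbb Q\cap[0,1)$. Let $p$ hold exactly at the intervals with both endpoints in $X$, and $q$ exactly at $[a,0]$. The formula $\psi=\langle D\rangle(q\wedge\neg\langle D\rangle p)$ holds at $[a_0,b]$, because $[a,0]$ has empty interior. With respect to $\mathrm{Sub}(\psi)$, all intervals of $X$ have the same label $h$ (in which $p$ and $\langle D\rangle p$ are true, $q$ and $\psi$ false), and $h$ fits $S(X)=\{h\}$. Now replace $X$ by $A=\mathrm{Sh}(\bullet)$ with label $h$ throughout. Every interval $[a,d]$ with $d\in A$ sees intervals of $A$, so its label must contain $\langle D\rangle p$. The intervals seen by $[a_0,b]$ are these and the intervals of $A$. So $q\wedge\neg\langle D\rangle p$ cannot hold at any of them, and $\psi$ is lost at $[a_0,b]$.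

An interval $[a,x]$ reaching in from outside sees little of $X$ when $x$ is near the left end, and its label may depend on that. A shuffle has no "near the left end". In the example the cure is to keep the point $0$ and shuffle the rest: $\{0\}+\mathrm{Sh}(\bullet)$.

Both cures are recursive, and the recursion puts points outside of the set being replaced. So we replace $X$ inside a finite *frame* $L+X+R$, and we say exactly what has to be preserved for the frame points.

## 5. Frames and the Replacement Lemma

**Definition.** For finite $L,R$, a labelled order $L+\hat X+R$ is *term-like* if it is denoted by a labelled term $\alpha_1+\dots+\alpha_i+\nu_1+\dots+\nu_k+\beta_1+\dots+\beta_j$, where the leaves $\alpha_p$ and $\beta_q$ denote the points of $L$ and $R$ and $\nu_1+\dots+\nu_k$ ($k\ge0$) denotes $\hat X$.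

**Lemma 3 (Replacement Lemma).** Let $L+X+R$ be consistent, with $L,R$ finite. There is a consistent term-like $L+\hat X+R$ with the same labels on pairs from $L\cup R$ such that
$$S(L'+\hat X)=S(L'+X),\qquad S(\hat X+R')=S(X+R')\tag{1}$$
for all final segments $L'$ of $L$ and all initial segments $R'$ of $R$, including $\emptyset$.

Such an $\hat X$ is called a *solution* for $L+X+R$, and $X$ is called the *core*. In particular $S(\hat X)=S(X)$. A solution automatically satisfies
$$S(L'+\hat X+R')=S(L'+X+R'),\tag{2}$$
since the left side is $S(L'+\hat X)\cup S(\hat X+R')\cup\{\lambda(a,b):a\in L',b\in R'\}$, and similarly for $X$. Hence *given (1), intervals with both endpoints in $L\cup R$ are automatically consistent*: the interior of $[a,b]$ with $a\in L$, $b\in R$ has the form $L'+\hat X+R'$, so $S(a,b)$ is unchanged; for two points of $L$, or two of $R$, even the interior is unchanged.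

The proof is by induction on $|S(X)|$ and takes up Sections 5–8. If $|X|\le1$, take $\hat X=X$. So let $|X|\ge2$, put $S:=S(X)\neq\emptyset$, and assume the lemma for all cores with fewer than $|S|$ labels, with any finite frames. We call this assumption (IH).

**Moving points.** This lets us transfer end points of the core to the frame. Suppose $x_1=\min X$ and $\hat Y$ is a solution for $(L+x_1)+(X\setminus x_1)+R$. Then $\{x_1\}+\hat Y$ is a solution for $L+X+R$. Indeed the order $L+x_1+\hat Y+R$ is consistent and term-like, with $x_1$ a leaf. Since $L'+x_1$ is a final segment of $L+x_1$, (1) for $\hat Y$ gives $S(L'+x_1+\hat Y)=S(L'+X)$. And (2) for $\hat Y$ with the final segment $\{x_1\}$ gives $S(\{x_1\}+\hat Y+R')=S(X+R')$. The same holds for a last point.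

Call $S$ *saturated* if some $h\in S$ fits $S$.

**Case 1: $S$ is not saturated.** The aim is to show that removing the existing end points of $X$ makes $S(X)$ smaller, so that (IH) applies. Finitely many intervals of $X$ realize all labels of $S$.

- If $X$ had no first and no last element, pick $x<y$ in $X$ with all endpoints of these intervals strictly between $x$ and $y$. Then $S(x,y)=S$, so $\lambda(x,y)\in S$ fits $S$, a contradiction.
- Suppose $X$ has a first element $x_1$ but no last. If $S(X\setminus x_1)=S$, pick finitely many witnesses in $X\setminus x_1$ and $y\in X$ above them. Then $S(x_1,y)=S$ and $\lambda(x_1,y)\in S$ fits $S$, a contradiction. So $S(X\setminus x_1)\subsetneq S$. If there is only a last element, argue symmetrically.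
- Suppose $X$ has a first element $x_1$ and a last element $y_1$. They are distinct, as $|X|\ge2$. If $S(X\setminus\{x_1,y_1\})=S$, then $S(x_1,y_1)=S$ and $\lambda(x_1,y_1)\in S$ fits $S$, a contradiction. So $S(X\setminus\{x_1,y_1\})\subsetneq S$.

Move the existing end points into the frame and apply (IH). (For a two-point core with label $\ell_0$ as in Section 2, the core becomes empty.)

**Case 2: some $h\in S$ fits $S$.** This is the case in which we shuffle. From now on $h$ is fixed.

## 6. Good ends and dense blocks

In the final construction we need one label for all intervals from a frame point $a_p\in L$ to points "far to the right" of the core. The natural candidate is $\lambda(a_p,x_R)$, where $x_R\in X$ is so far to the right that everything visible from $L$ in $X$ is visible before $x_R$.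

**Definition.** $X$ is *right-good* if there is $x_R\in X$ with $S(L'+X_{<x_R})=S(L'+X)$ for all final segments $L'$ of $L$. It is *left-good* if there is $x_L\in X$ with $S(X_{>x_L}+R')=S(X+R')$ for all initial segments $R'$ of $R$.

A core with a last element may fail to be right-good. If $L=\{a\}$, $X$ has last element $y_1$, and $\lambda(a,y_1)$ is the only label of $L+X$ that contains $q$, then this label is missing from $S(\{a\}+X_{<x})$ for every $x\in X$.

**Step 1: making $X$ left- and right-good.** The purpose is to reach good ends by moving points, with a bound on the number of moves. If $X$ has no first element it is left-good: choose finitely many witnesses for each of the finitely many sets $S(X+R')$, and let $x_L\in X$ lie below all their endpoints in $X$. So if $X$ is not left-good, it has a first element $x_1$, and $x_1$ does not serve as $x_L$. Move $x_1$ to $L$. If $S(X\setminus x_1)\subsetneq S$, finish by (IH). Otherwise the core still has label set $S$, and we continue. Treat the right side symmetrically.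

We show that this terminates. Let $i=|L|$ and $j=|R|$ at the start, let $X_0$ be the initial core, and consider moves after which the core still has label set $S$. At a left move let $X$ be the current core, $x_1$ its first element, and $E+R$ the current right frame, where $E$ consists of the points moved right so far. The failure of $x_1$ means that $S(X_{>x_1}+R'')\ne S(X+R'')$ for some initial segment $R''$ of $E+R$. If $R''$ were an initial segment of $E$, then
$$S=S(X_{>x_1})\subseteq S(X_{>x_1}+R'')\subseteq S(X+R'')\subseteq S(X_0)=S,$$
which is no failure. So $R''=E+R'$ with $R'$ a nonempty initial segment of the *original* $R$. Put $Y=X+E$, which is $X_0$ without the points moved left. The failure says that $S(Y+R')$ strictly decreases when $x_1$ is removed from $Y$. Right moves do not change $Y$. There are $j$ sets $S(Y+R')$, and each can decrease at most $N$ times. So there are at most $jN$ left moves with $S$ kept, and likewise at most $iN$ right moves, plus possibly one last move at which $S$ drops.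

From now on, writing $L,R,X$ for the current data, $X$ is left- and right-good, $S(X)=S$, and $h\in S$ fits $S$. Write $L=\{a_1<\dots<a_i\}$, $R=\{b_1<\dots<b_j\}$, $L_{>p}=\{a_r:r>p\}$, and so on. Put
$$\sigma(x)=(\lambda(a_p,x))_{p\le i}\ (x\in X),\qquad\sigma_R=\sigma(x_R),\qquad\sigma'_L=(\lambda(x_L,b_q))_{q\le j}.$$
By consistency $\sigma_R(p)$ fits $S(a_p,x_R)=S(L_{>p}+X_{<x_R})$, which equals $S(L_{>p}+X)$ by the choice of $x_R$. With the mirror image for $x_L$, and since $a_p,x_R\in L_{\ge p}+X$, we get
$$\begin{aligned}&\sigma_R(p)\text{ fits }S(L_{>p}+X),&&\sigma_R(p)\in S(L_{\ge p}+X),\\&\sigma'_L(q)\text{ fits }S(X+R_{<q}),&&\sigma'_L(q)\in S(X+R_{\le q}).\end{aligned}\tag{3}$$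

**Step 2: dense blocks.** Here we build consistent term-like orders in which every interval between different pieces sees exactly $S$; this is the cure for the first obstruction. Let
$$S^*=\{\ell\in S:\ell\text{ fits }S\}\ni h.$$
For $\ell\in S\setminus S^*$ choose $u<v$ in $X$ with $\lambda(u,v)=\ell$. Since $\ell$ fits $S(u,v)$ but not $S$, we have $S(u,v)\subsetneq S$. Apply (IH) to $\{u\}+\{z:u<z<v\}+\{v\}$. We obtain a consistent term-like order $B_\ell$ in which $\ell$ still is the label of $(u,v)$, and by (2) $S(B_\ell)=S(\{z\in X:u\le z\le v\})\subseteq S$. For $\ell\in S^*$ let $B_\ell$ be a single point.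

For a finite nonempty set $\Sigma$ of *colors* let $A(\Sigma)$ be the $\mathrm{Sh}$ of blocks $B^\tau_\ell$ ($\ell\in S$, $\tau\in\Sigma$), where $B^\tau_\ell$ is a copy of $B_\ell$ all of whose points have color $\tau$. A pair of points in different block copies, of $B^\tau_\ell$ and $B^{\tau'}_{\ell'}$, gets the label $\ell$ if $\ell=\ell'\in S^*$, and $h$ otherwise.

*$A(\Sigma)$ is consistent.* All its labels are in $S$. An interval inside one block copy is consistent because $B_\ell$ is. If $u<v$ lie in different block copies, there are infinitely many copies of every block between them. So $S(u,v)=S$: labels in $S\setminus S^*$ occur inside blocks, and a label $\ell\in S^*$ occurs between two copies of the same one-point block. The label of $[u,v]$ is in $S^*$, so it fits. Since all block copies at smaller, or at larger, rationals are available next to any point, we also get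
$$\text{for }d\in A(\Sigma):\ A(\Sigma)_{<d}\text{ and }A(\Sigma)_{>d}\text{ each realize exactly }S\text{ and contain points of every color.}\tag{4}$$

For $\mathbb Z$ with the labels of Section 2, one color, and $B_{\ell_0}$ made from two consecutive integers, this is $\mathrm{Sh}(\bullet,\bullet+\bullet)$.

## 7. The one-sided construction

Now we deal with the second obstruction, on one side only: we build a replacement $U$ that is correct for intervals reaching in from $L$, and ignore $R$.

**Claim 4.** There is a consistent term-like $L+U$ (with empty right frame), $U\ne\emptyset$, with the original labels on $L$, all labels on pairs from $U$ lying in $S$, such that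
$$S(L'+U)=S(L'+X)\ \text{ for all final segments }L'\text{ of }L,\qquad S(U_{>u})=S\ \text{ for all }u\in U.\tag{5}$$

The proof uses only that $L+X$ is consistent, that $h\in S=S(X)$ fits $S$, that $x_R$ exists, and (IH).

**Step 3a: cutting $X$ by what is visible from the left.** The label of $[a_p,x]$ must fit $S(L_{>p}+X_{<x})$. So we cut $X$ into pieces on which these sets are constant. Let
$$P=\{x\in X:S(X_{<x})\ne S\},\qquad H=X\setminus P.$$
$P$ is an initial segment of $X$, and $x_R\in H$ (take $L'=\emptyset$ in the definition of right-good). On $H$ consider the vector $w(x)=(S(L'+X_{<x}))_{L'}$, where $L'$ ranges over the final segments of $L$. It is nondecreasing in $x$. Its component at $L'=\emptyset$ is constantly $S$, and each of the other $i$ components can increase at most $N$ times. So $H$ splits into convex classes $H_1<\dots<H_m$ with constant value $w^k$ on $H_k$, and $m\le iN+1$. Since $w(x_R)$ is the largest possible value,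
$$w^m_{L'}=S(L'+X)\quad\text{for all }L'.\tag{6}$$
For $k<m$ let $c_k$ be the last element of $H_k$ if it exists, and put $H_k^-=H_k\setminus\{c_k\}$ ($=H_k$ if there is no $c_k$). Let $H_m^-=H_m$; $c_m$ is not defined. Let $O_k$ be the set of elements of $X$ below $H_k$.

*Example.* Let $\mathrm{Sub}(\varphi)=\{q\}$, so every label fits every set. Let $L=\{a\}$, $X=\mathbb Q$, with $q$ true exactly at $[a,0]$. Then $P=\emptyset$, and $S(\{a\}+X_{<x})$ grows as soon as $x>0$. So $H_1=\mathbb Q_{\le0}$ with $c_1=0$, and $H_2=\mathbb Q_{>0}$. The point $c_1$ carries the label that the points of $H_2$ can see and those of $H_1$ cannot. That is why last points will be kept.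

The facts about this cutting that we use are the following.

1. *For $x\in H_k$, $\lambda(a_p,x)$ fits $w^k_{L_{>p}}$.* For $S(a_p,x)=S(L_{>p}+X_{<x})=w^k_{L_{>p}}$.
2. *For $x\in H_k^-$, $\lambda(a_p,x)\in w^k_{L_{\ge p}}$.* If $k<m$, there is $x'>x$ in $H_k$, so $\lambda(a_p,x)\in S(L_{\ge p}+X_{<x'})=w^k_{L_{\ge p}}$. If $k=m$, use (6).
3. *For every final segment $L'$ of $L$,*
$$w^k_{L'}=S\cup S(L'+O_k)\cup\{\lambda(a,x):a\in L',\,x\in H^-_k\}.\tag{7}$$
For "$\supseteq$" take $x\in H_k$: $S(X_{<x})=S$ and $O_k\subseteq X_{<x}$; for the third set use fact 2, noting $L_{\ge p}\subseteq L'$ if $a_p\in L'$. For "$\subseteq$" take $x\in H_k$: an element of $X_{<x}$ is in $O_k$, or is in $H_k$ and not its last element, so $X_{<x}\subseteq O_k\cup H_k^-$; and all labels on pairs from $X$ are in $S$.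

**Step 3b: the initial part.** On $P$ not all of $S$ is visible, so there we use (IH). Let $k_0$ be least with $H^-_{k_0}\ne\emptyset$; it exists since $H_m^-=H_m\neq\emptyset$. For $k<k_0$ we have $H_k=\{c_k\}$. Put
$$P':=O_{k_0}=P\cup\{c_1,\dots,c_{k_0-1}\},$$
an initial segment of $X$. Let $P^\circ$ be $P$ without its last element $y^*$ if that exists, and $P^\circ=P$ otherwise. Let $R_f=P'\setminus P^\circ$; this is finite, with $|R_f|\le 1+(k_0-1)\le m$. We have $S(P^\circ)\subsetneq S$:

- if $y^*$ exists, $S(P^\circ)=S(X_{<y^*})\ne S$ because $y^*\in P$;
- if $P=\emptyset$, then $S(P^\circ)=\emptyset\ne S$;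
- if $P\neq\emptyset$ has no last element, finitely many witnesses for $S(P)$ lie below some $x\in P$, so $S(P)=S(X_{<x})\ne S$.

The order $L+P^\circ+R_f=L+P'$ is a convex part of $L+X$, hence consistent. By (IH) it has a solution $\hat P^\circ$. Put $\hat P'=\hat P^\circ+R_f$. By (2),
$$S(L'+\hat P')=S(L'+P')\ \text{ for all final segments }L'\text{ of }L.\tag{8}$$

**Step 3c: assembling $U$.** Each class $H_k^-$ becomes a dense block, and the points $c_k$ are kept. For $k\ge k_0$ let $\Pi_k$ consist of $A_k:=A(\Sigma_k)$ if $H_k^-\ne\emptyset$, followed by the point $c_k$ if $k<m$ and $c_k$ exists. The colors are vectors of labels: $\emptyset\neq\Sigma_k\subseteq\{\sigma(x):x\in H_k^-\}$ is a set of at most $\max(1,iN)$ elements such that for each $p$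
$$\{\tau(p):\tau\in\Sigma_k\}=\{\lambda(a_p,x):x\in H_k^-\}$$
(choose one $x$ for each $p$ and each value). Let
$$U=\hat P'+\Pi_{k_0}+\dots+\Pi_m.$$
Since $H^-_{k_0}\ne\emptyset$, $\hat P'$ is immediately followed by $A_{k_0}$. Since $H_m^-\neq\emptyset$ and $c_m$ is undefined, $U$ ends with $A_m$.

Call a maximal set of points $c_k$ ($k\ge k_0$) not separated by a dense block $A_r$ a *run*. If $c_k,c_{k'}$ with $k<k'$ are in one run, then $H^-_{k+1},\dots,H^-_{k'}$ are empty, so $H_{k+1},\dots,H_{k'}$ are singletons. Hence a run consists of consecutive points of $X$. The labels of $L+U$ are as follows.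

- On pairs from $L$: the original ones. On $L\cup\hat P'$: as given by (IH). Inside each $A_k$: as in Step 2.
- On pairs inside a run: the original ones.
- On all other pairs from $U$: $h$.
- $\lambda(a_p,u)=\tau(p)$ for $u\in A_k$ of color $\tau$; $\lambda(a_p,c_k)$ is the original label, for $k\ge k_0$.

All labels depend only on the leaves and the separating node, so $L+U$ is term-like; the summands are the points of $L$, the summands of $\hat P^\circ$, the points of $R_f$, the $\mathrm{Sh}$ terms $A_k$ and the leaves $c_k$. All labels on pairs from $U$ are in $S$; note $S(\hat P')=S(P')\subseteq S$. Since $U$ ends with $A_m$, (4) gives $S(U_{>u})=S$ for all $u\in U$.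

**Step 3d: consistency of $L+U$, and preservation.** We check each sort of interval.

*$[u,v]$ with $u<v$ in $U$.* If both points are in $\hat P'$, in one block $A_k$, or in one run, the interior lies in the same piece and $[u,v]$ is consistent by construction; for runs, the interior and the labels are as in $X$. Otherwise there is a dense block $A$ with one of the following: $u\in A$ and $v$ after $A$; $v\in A$ and $u$ below $A$; $A$ lies entirely between $u$ and $v$. Indeed, if neither point is in a dense block, they lie in $\hat P'$ and a run, or in two runs. But $\hat P'$ is immediately followed by $A_{k_0}$, and distinct runs are separated by a dense block. So the interior contains $A_{>u}$, $A_{<v}$ or $A$. By (4), $S(u,v)=S$, and the label $h$ fits $S$.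

*$[a_p,a_r]$*: the interior is unchanged. *$[a_p,u]$ with $u\in\hat P'$*: consistent by (IH).

*$[a_p,d]$ with $d\in A_k$.* Put $L'=L_{>p}$. The interior is $L'+\hat P'+\Pi_{k_0}+\dots+\Pi_{k-1}+(A_k)_{<d}$. All labels on pairs from $U$ lie in $S$, and $(A_k)_{<d}$ realizes $S$ and contains all colors of $\Sigma_k$. By the choice of the color sets and (8),
$$S(a_p,d)=S\cup S(L'+P')\cup\{\lambda(a,x):a\in L',\,x\in H_r^-,\,k_0\le r\le k\}\cup\{\lambda(a,c_r):a\in L',\,k_0\le r<k,\,c_r\text{ exists}\}.$$
Since $O_k=P'\cup\bigcup_{k_0\le r<k}H_r$ and labels on pairs from $X$ are in $S$, the right side is $S\cup S(L'+O_k)\cup\{\lambda(a,x):a\in L',x\in H_k^-\}$, which is $w^k_{L'}$ by (7). The label of $[a_p,d]$ is $\tau(p)=\lambda(a_p,x)$ for some $x\in H_k^-$, so it fits $w^k_{L_{>p}}$ by fact 1.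

*$[a_p,c_k]$ with $k\ge k_0$.* The interior contains all of $\Pi_{k_0},\dots,\Pi_{k-1}$, and $A_k$ if $H_k^-\neq\emptyset$. In any case it contains $A_{k_0}$, so all of $S$ is realized. The same computation gives $S(a_p,c_k)=w^k_{L_{>p}}$, and the original label of $[a_p,c_k]$ fits this by fact 1, as $c_k\in H_k$.

*Preservation.* The same computation with the whole of $U$ in place of the interior gives $S(L'+U)=w^m_{L'}$ for every final segment $L'$, and this is $S(L'+X)$ by (6). $\square$ (Claim 4)

In the second obstruction of Section 4, with $L=\{a_0<a\}$ and $X=\mathbb Q\cap[0,1)$, we have $P=\{0\}$, $P^\circ=\emptyset$ and $R_f=\{0\}$. The point $0$ is kept, and the rest becomes a dense block, possibly with several colors.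

## 8. Gluing the two sides

**Step 4.** We now join a left part $U$, correct for $L$, to a right part $V$, correct for $R$; everything in $V$ is far to the right as seen from $L$, and so can use the labels of $x_R$. Apply Claim 4 also to the reversed order, with $R$ and $x_L$ in the roles of $L$ and $x_R$, and reverse the result. This yields a consistent term-like $V+R$, $V\neq\emptyset$, with the original labels on $R$, with all labels on pairs from $V$ in $S$, and with
$$S(V+R')=S(X+R')\ \text{ for all initial segments }R'\text{ of }R,\qquad S(V_{<v})=S\ \text{ for all }v\in V.\tag{9}$$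
In particular $S(U)=S(V)=S$. Put $\hat X=U+V$. Use the labels of $L+U$ and of $V+R$, the original labels between $L$ and $R$, and for $u\in U$, $v\in V$:
$$\lambda(u,v)=h,\qquad\lambda(a_p,v)=\sigma_R(p),\qquad\lambda(u,b_q)=\sigma'_L(q).$$
These depend only on leaves, so $L+\hat X+R$ is term-like. We check consistency and (1).

- Intervals with both endpoints in $L\cup U$, or both in $V\cup R$, have their interior there and are consistent.
- *$[u,v]$*: all labels on pairs from $U+V$ are in $S$, and $S(U_{>u})=S$ by (5). So $S(u,v)=S$, which $h$ fits.
- *$[a_p,v]$*: the interior is $L_{>p}+U+V_{<v}$. Its label set consists of $S(L_{>p}+U)=S(L_{>p}+X)$, which contains $S$; further labels in $S$; and labels $\sigma_R(r)$ with $r>p$, which by (3) lie in $S(L_{\ge r}+X)\subseteq S(L_{>p}+X)$. So $S(a_p,v)=S(L_{>p}+X)$, and $\sigma_R(p)$ fits it by (3).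
- *$[u,b_q]$*: the interior is $U_{>u}+V+R_{<q}$. Its label set consists of $S(V+R_{<q})=S(X+R_{<q})$, which contains $S$; further labels in $S$; and labels $\sigma'_L(r)$ with $r<q$, which lie in $S(X+R_{\le r})\subseteq S(X+R_{<q})$. So it is $S(X+R_{<q})$, and $\sigma'_L(q)$ fits it by (3).
- *Condition (1)*: $S(L'+\hat X)=S(L'+U)\cup S\cup\{\sigma_R(r):a_r\in L'\}=S(L'+X)$, and $S(\hat X+R')=S(V+R')\cup S\cup\{\sigma'_L(r):b_r\in R'\}=S(X+R')$, by (5), (9) and (3).
- Intervals with one endpoint in $L$ and the other in $R$ are consistent by (2).

So $\hat X$ is a solution for the current frame, and after moving back the points of Step 1 we have a solution for the original one. This proves Lemma 3. $\square$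

The dense blocks contain points without an immediate predecessor (the first point of any block copy), so the orders produced here are not discrete, and there is no conflict with undecidability over discrete orders.

## 9. Counting leaves: the proof of Theorem A

**From models to terms and back.** If $\varphi$ is satisfiable, Lemma 1 gives a consistent $\{a\}+X+\{b\}$ with $\varphi\in\lambda(a,b)$. Lemma 3 gives a consistent labelled term in which $\varphi$ belongs to a table entry, since the label of $(a,b)$ is kept. Conversely, let a labelled term with $\varphi$ in a table entry denote a consistent order. By Lemma 2 the entry is realized, and by Lemma 1 the order, which is countable, yields a model of $\varphi$.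

**Size.** We bound the recursion in the proof of Lemma 3. For $w\ge0$ put
$$K(w)=(N+1)^2(w+1),\qquad w^+=(N+1)^2w+2,$$
$$F(0,w)=1,\qquad F(s,w)=13\,K(w)^3\,F(s-1,w^+)\quad(s\ge1).$$
$F$ is nondecreasing in both arguments. We show by induction on $s$: if $|S(X)|\le s$ and $|L|+|R|\le w$, the proof gives $\hat X$ with at most $F(s,w)$ leaves. This is clear if $|X|\le1$, in particular if $s=0$. Otherwise write $F=F(s-1,w^+)$ and $K=K(w)\ge4$.

- *Case 1* moves at most two points and applies (IH) with frames of size at most $w+2\le w^+$. It costs at most $2+F\le13K^3F$.
- *If $S$ drops in Step 1*, at most $wN+1\le K$ points are moved, and the frame has size at most $(N+1)w+1\le w^+$. The cost is at most $wN+1+F\le13K^3F$.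
- *Otherwise* Step 1 moves at most $wN\le K$ points, leaving frames of total size at most $w_1:=(N+1)w$. For each of $U$ and $V$: the number of classes is $m\le w_1N+1\le K$. Each dense block has at most $\max(1,w_1N)\le K$ colors and at most $N\le K$ blocks $B_\ell$ per color, each with at most $2+F(s-1,2)\le3F$ leaves. So the dense blocks together have at most $3K^3F$ leaves. There are at most $m-1\le K$ points $c_k$ outside $R_f$, and $|R_f|\le m\le K$. The application of (IH) to $L+P^\circ+R_f$ has frame size at most $w_1+w_1N+1=(N+1)^2w+1\le w^+$ and costs at most $F$. The total is at most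
$$K+2(3K^3F+2K+F)=6K^3F+5K+2F\le13K^3F.$$

Since $(N+1)^2\ge4$, we have $w^++1=(N+1)^2w+3\le(N+1)^2(w+1)$. So, starting from $w=2$, the value of $w+1$ at recursion depth $r$ is at most $3(N+1)^{2r}$. There $K\le3(N+1)^{2r+2}$, and
$$F(N,2)\le\prod_{r<N}13\cdot27(N+1)^{6r+6}=351^N(N+1)^{3N(N+1)}=2^{2^{O(n)}},$$
because $N\le2^n$. Adding the two leaves $a,b$ keeps this bound.

**Nodes and tables.** Let $t$ be the number of leaves. The nodes with at least two children, among them all $+$ nodes, number at most $t-1$. In our terms children of $\mathrm{Sh}$ nodes are leaves or $+$ nodes (a block is a point or has the form $\{u\}+\cdots+\{v\}$), so there are at most $t+(t-1)$ $\mathrm{Sh}$ nodes with a single child. Together with the leaves this makes at most $4t$ nodes. Each table has at most $t^2$ entries, so the total size is polynomial in $n$ and $t$.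

**Algorithm.** Guess a labelled term of this size in which $\varphi$ belongs to a table entry, and check consistency by Lemma 2. The time is polynomial in $2^{2^{O(n)}}$, hence again $2^{2^{O(n)}}$. This proves Theorem A. $\blacksquare$

## 10. What looking outward can pin down

For $\mathsf D\overline{\mathsf D}$ we want to encode computations. Test 3 shows that $\langle\overline D\rangle$ can force neighbors. A first attempt is to force the whole order to be discrete with a condition like "every interval with at most one interior point satisfies $\gamma$", and then to quote undecidability over discrete orders. But $\mathbb Z+\mathbb Q$ satisfies this condition: the intervals with at most one interior point are $[z,z+1]$ and $[z,z+2]$ in the $\mathbb Z$ part, and $[z-1,z+2]$, $[z-1,z+3]$ have at most three interior points. The condition controls only the neighborhood of points that already have a neighbor; it does not reach the other points.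

So we do not try to make the order discrete. Instead:

- The condition above does give something useful: any point with a neighbor lies in a convex block of consecutive points of type $\mathbb Z$. One block can store one configuration of a machine, as a word written on its unit intervals. Orders such as $\mathbb N\times\mathbb Z$ have a sequence of such blocks.
- To connect one block to the next, we use letters $t_i$ on long intervals $[(n,a),(n+1,a)]$. These should act as a translation $f$ from the points of one block to those of the next. The formula must force this without knowing that blocks are "next" to each other.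
- To compare positions in two blocks we may only use strict containment. Suppose markers $\mu$ are at position $z$ in row $n$ and should be at $z+\varepsilon$ in row $n+1$. Consider the interval from $z$ in row $n$ to $z+\varepsilon+2$ in row $n+1$: it just misses the old marker $[z,z+1]$ and just sees the new one, $[z+\varepsilon,z+\varepsilon+1]$. Its shift by $-1$ at both ends just sees the old marker and just misses the new one. If the length of such intervals can be recognized by a formula, "one marker is seen, the other is not", required of both, pins the new marker exactly.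

The lengths will be recognized by which $t$-intervals are seen. Here strict containment shortens an interval at both ends, and we will recognize the right endpoints $a$, $a+2$, $a+4$ over a left endpoint $a$. Hence counters will be stored as *twice* their value.

**Machines.** We use deterministic two-counter machines started with zero counters; their halting problem is $\Sigma^0_1$-complete (Minsky 1967), so non-halting is $\Pi^0_1$-complete. Let $\mathcal M$ have states $Q$, initial state $q_0$, halting state $q_h\ne q_0$, and transition function $\delta:(Q\setminus\{q_h\})\times\{0,1\}^2\to Q\times\{-1,0,1\}^2$. From a configuration $(q,c_1,c_2)$ with $q\ne q_h$, the machine computes $\delta(q,z_1,z_2)=(q',g_1,g_2)$, where the bit $z_i$ is $1$ iff $c_i=0$, and goes to $(q',c_1+g_1,c_2+g_2)$; we require $g_i\neq-1$ if $z_i=1$. Let $\mathrm{Lab}=(Q\setminus\{q_h\})\times\{0,1\}^2$. For $\ell=(q,z_1,z_2)\in\mathrm{Lab}$ with $\delta(\ell)=(q',g_1,g_2)$ put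
$$\mathrm{Next}(\ell)=\{(q',z_1',z_2'):z_1',z_2'\in\{0,1\}\}\ \text{if }q'\ne q_h,\qquad\mathrm{Next}(\ell)=\emptyset\ \text{otherwise},$$
$$\varepsilon_P(\ell)=0,\qquad\varepsilon_A(\ell)=2g_1,\qquad\varepsilon_B(\ell)=-2g_2.$$

**Membership in $\Pi^0_1$.** Replace letters by binary predicates and translate the truth clauses into first-order logic. Then $\varphi$ is unsatisfiable over all linear orders iff a first-order sentence effectively obtained from $\varphi$ ("in every linear order, no $a<b$ satisfies the translation of $\varphi$") is valid. Validity is recursively enumerable by Gödel's completeness theorem. So satisfiability is $\Pi^0_1$, and it remains to prove hardness.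

## 11. The formula $\Phi_{\mathcal M}$

**Letters.** $u_0,u_1,u_2$ (colors of units), $d$ (doubles), $t_0,t_1,t_2$, and *kinds*: padding kinds $\mathrm{lf}$ and $\mathrm{rt}$, and for $c\in\mathbb Z_3$, $\ell\in\mathrm{Lab}$: markers $\mu_{c,\ell}$ and their successors $s^\mu_{c,\ell}$ for $\mu\in\{P,A,B\}$, fillers $m_{c,\ell}$ (only if $z_2(\ell)=0$) and $m'_{c,\ell}$ (only if $z_1(\ell)=0$). Indices of $u_r,t_i$ are read modulo $3$. Put $u=\bigvee_ru_r$, $t=\bigvee_it_i$, $\mu_c=\bigvee_\ell\mu_{c,\ell}$.

**Words.** A row for counters $c_1,c_2$ reads
$$\dots\ \mathrm{lf}\ \mathrm{lf}\ B\ s^B\ \underbrace{m\cdots m}_{2c_2}\ P\ s^P\ \underbrace{m'\cdots m'}_{2c_1}\ A\ s^A\ \mathrm{rt}\ \mathrm{rt}\ \dots$$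
For example, with $c_1=1$, $c_2=0$ and $P$ at position $0$: $B,s^B$ at $-2,-1$; $P,s^P$ at $0,1$; $m'$ at $2,3$; $A,s^A$ at $4,5$. If the first counter is then incremented, $A$ is at $6=4+\varepsilon_A$ in the next row. The relation $\mathrm{Adj}$ on kinds expresses this pattern locally. It consists of the following pairs, with the same index $(c,\ell)$ on both sides where both are indexed: $\mathrm{lf}\to\mathrm{lf}$; $\mathrm{lf}\to B$; $B\to s^B$; $s^B\to P$ if $z_2=1$; $s^B\to m$ if $z_2=0$; $m\to m$; $m\to P$; $P\to s^P$; $s^P\to A$ if $z_1=1$; $s^P\to m'$ if $z_1=0$; $m'\to m'$; $m'\to A$; $A\to s^A$; $s^A\to\mathrm{rt}$; $\mathrm{rt}\to\mathrm{rt}$.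

**Measuring with $t$.** For an interval $I$ let $\theta(I)=\{i:I\models\langle D\rangle t_i\}$. For $E\subseteq\{0,1,2\}$ write $\theta=E$ for $\bigwedge_{i\in E}\langle D\rangle t_i\wedge\bigwedge_{i\notin E}\neg\langle D\rangle t_i$, write $|\theta|=k$ for $\bigvee_{|E|=k}(\theta=E)$, and similarly $|\theta|\ge2$. Let
$$C_{-2}:=t,\qquad C_0:=(|\theta|=1),\qquad C_2:=\langle D\rangle\langle D\rangle t\wedge\neg\langle D\rangle(|\theta|\ge2),$$
$$\mathrm{dep}_0=[D]\bot,\qquad\mathrm{dep}_1=\langle D\rangle\top\wedge\neg\langle D\rangle\langle D\rangle\top.$$
So $\mathrm{dep}_0$ means at most one interior point, and $\mathrm{dep}_1$ means two or three.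

**The conditions.** $\Gamma$ is the conjunction of the following formulas.

- (G1) $\mathrm{dep}_0\to\langle\overline D\rangle(\neg\langle D\rangle\langle D\rangle\top\wedge\langle\overline D\rangle\top)$.
- (G2) If $\mathrm{dep}_0$, exactly one of $u_0,u_1,u_2,d$ holds; otherwise none.
- (G3) If $\mathrm{dep}_1$: either exactly one of the $\langle D\rangle u_r$ holds and $\neg\langle D\rangle d$, or exactly two of the $\langle D\rangle u_r$ hold and $\langle D\rangle d$.
- (G4) $\langle D\rangle\langle D\rangle\top\to\bigwedge_r\langle D\rangle u_r$.
- (G5) If $u$, exactly one kind holds; otherwise none.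
- (G6) $\mathrm{dep}_1\to\neg(\langle D\rangle(u_r\wedge\kappa)\wedge\langle D\rangle(u_{r+1}\wedge\kappa'))$ for $r\in\mathbb Z_3$ and kinds $(\kappa,\kappa')\notin\mathrm{Adj}$.
- (G7) At most one $t_i$ holds; $t\to\neg\langle D\rangle t$.
- (G8) $t_i\to\langle\overline D\rangle(\theta=\{i\}\wedge\langle\overline D\rangle\top)$.
- (G9) $\langle D\rangle\langle D\rangle t\to\bigwedge_i\langle D\rangle t_i$.
- (G10) $s^\mu_{c,\ell}\to\langle\overline D\rangle(C_\varepsilon\wedge\neg\langle D\rangle\mu_c\wedge\langle D\rangle\mu_{c+1}\wedge\langle\overline D\rangle\top)$, where $\varepsilon=\varepsilon_\mu(\ell)$.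
- (G11) $C_\varepsilon\wedge\langle D\rangle\mu_{c,\ell}\to\neg\langle D\rangle\mu_{c+1}$, where $\varepsilon=\varepsilon_\mu(\ell)$.
- (G12) $|\theta|=2\to\neg(\langle D\rangle P_{c,\ell}\wedge\langle D\rangle P_{c+1,\ell'})$ for $\ell'\notin\mathrm{Next}(\ell)$.

(G1) makes blocks. (G2)–(G4) recognize units and orient each block by the cyclic colors; (G5)–(G6) write words. (G7)–(G9) make $t$ behave like a translation. (G10)–(G11) place the next markers as explained in Section 10, and (G12) updates the state.

Let $\ell_0=(q_0,1,1)$ and
$$\Phi_{\mathcal M}=P_{0,\ell_0}\wedge\langle\overline D\rangle\top\wedge[\overline D][D]\Gamma.$$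

**Proposition 5.** If $\mathcal M$ does not halt, $\Phi_{\mathcal M}$ is satisfiable over $\mathbb N\times\mathbb Z$. If $\Phi_{\mathcal M}$ is satisfiable over some linear order, $\mathcal M$ does not halt.

This gives Theorem B: over any class of linear orderings containing $\mathbb N\times\mathbb Z$, $\Phi_{\mathcal M}$ is satisfiable iff $\mathcal M$ does not halt. Section 12 proves the first half of the proposition, Sections 13 and 14 the second.

## 12. The intended model on $\mathbb N\times\mathbb Z$

Suppose $\mathcal M$ does not halt. Let $(q_n,c_1^n,c_2^n)$ be its $n$-th configuration and $\ell_n=(q_n,[c_1^n=0],[c_2^n=0])\in\mathrm{Lab}$, where $[\cdot]$ is the truth value.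

**The model.** The order $\mathbb N\times\mathbb Z$ has no endpoints. "The unit $a$ of row $n$" means $[(n,a),(n,a+1)]$. It satisfies $u_{a\bmod3}$. The intervals $[(n,a),(n,a+2)]$ satisfy $d$. Kinds in row $n$, all indexed ones with index $(n\bmod3,\ell_n)$: $P$ at $0$, $s^P$ at $1$, $m'$ at $2,\dots,1+2c_1^n$, $A$ at $2+2c_1^n$, $s^A$ at the next unit, then $\mathrm{rt}$; $B$ at $-2-2c_2^n$, $s^B$ at $-1-2c_2^n$, $m$ at $-2c_2^n,\dots,-1$, and $\mathrm{lf}$ to the left of $B$. So the unit $\mu$ of row $n+1$ is at the position of $\mu$ in row $n$ plus $\varepsilon_\mu(\ell_n)$. Let $t_i$ hold exactly at the intervals $[(n,a),(n+1,a)]$ with $i=a\bmod3$. No other letters hold anywhere.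

**Step 1: (G1)–(G6).** The $\mathrm{dep}_0$-intervals are those of length $1$ or $2$ inside a row, and the $\mathrm{dep}_1$-intervals are those of length $3$ or $4$. An interval of length $3$ sees one unit and nothing else. One of length $4$ sees two adjacent units and one double. Intervals of length at least $5$, and intervals across rows, see three consecutive units. So (G2)–(G5) hold. In (G6), an interval of length $4$ sees just the units $z,z+1$ for some $z$; their colors are $z$ and $z+1$ modulo $3$, so only $r\equiv z$ matters, and the kinds at $z,z+1$ are in $\mathrm{Adj}$. For (G1) the witnesses are $[(n,a-1),(n,a+2)]$ for a unit and $[(n,a-1),(n,a+3)]$ for a double.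

**Step 2: what each interval sees of $t$.** Let $I=[(n,a),(m,b)]$. If $m=n$, it sees no $t$. If $m=n+1$, it sees exactly the $t$'s at $[(n,a'),(n+1,a')]$ with $a<a'<b$, so $|\theta|=\min(3,\max(0,b-a-1))$. If $m\ge n+2$, it sees all $t_i$, and it sees intervals with $|\theta|=3$, such as $[(n,a+1),(n+1,a+5)]$. Hence:

- (G7) holds. (G8) holds with witness $[(n,a-1),(n+1,a+1)]$.
- For $m=n+1$, $\langle D\rangle\langle D\rangle t$ holds iff $b-a\ge4$, and then $|\theta|=3$. So (G9) holds.
- For $m=n+1$, $\langle D\rangle(|\theta|\ge2)$ holds iff $b-a\ge5$. So $C_\varepsilon$ holds exactly at the intervals $[(n,a),(n+1,a+2+\varepsilon)]$, for $\varepsilon\in\{-2,0,2\}$.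

**Step 3: (G10)–(G12).**

- (G10): for $\mu$ at $z$ in row $n$ and $\varepsilon=\varepsilon_\mu(\ell_n)$, take $[(n,z),(n+1,z+2+\varepsilon)]$. It strictly contains the unit $z+1$ of row $n$, which is the unit $s^\mu$. It does not see $\mu$ at $z$ in row $n$, and units of row $n+1$ have index $n+1\not\equiv n\pmod3$; so it sees no $\mu_c$ with $c\equiv n$. It sees $\mu$ of row $n+1$ at $z+\varepsilon$.
- (G11): a $C_\varepsilon$-interval $[(n,a),(n+1,a+2+\varepsilon)]$ sees units of rows $n,n+1$ only. Let $\varepsilon=\varepsilon_\mu(\ell)$. If it sees $\mu_{c,\ell}$ of row $n$ at $z$, then $c\equiv n$, $\ell=\ell_n$ and $z>a$. The only possible $\mu_{c+1}$ is that of row $n+1$, at $z+\varepsilon$; it is seen only if $z+\varepsilon+1<a+2+\varepsilon$, that is, $z\le a$, so it is not seen. If the interval sees $\mu_{c,\ell}$ of row $n+1$, then $c+1\equiv n+2$, and no unit with this index is in rows $n,n+1$.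
- (G12): $|\theta|=2$ forces $m=n+1$, so only units of rows $n,n+1$ are seen, and if $P_{c,\ell}$ and $P_{c+1,\ell'}$ are both seen, then $\ell=\ell_n$, $\ell'=\ell_{n+1}\in\mathrm{Next}(\ell_n)$.

So $\Gamma$ holds everywhere, and $\Phi_{\mathcal M}$ holds at the unit $0$ of row $0$.

## 13. Blocks, units and the translation forced by $t$

Now let $\Phi_{\mathcal M}$ hold at $J_0$ in a model over some linear order. Let $X$ be the set of points that are neither first nor last.

**Where $\Gamma$ holds.** Since $J_0\models\langle\overline D\rangle\top$, the endpoints of $J_0$ are in $X$. For any $x<y$ in $X$ there is an interval strictly containing both $J_0$ and $[x,y]$. Hence *$\Gamma$ holds at every interval with endpoints in $X$*, including $J_0$. The set $X$ is convex. An interval satisfying $\langle\overline D\rangle\top$ has endpoints in $X$, and so has every interval seen by another one. The semantics is invariant under reversing the order, so the order-reversed ("mirror") version of any statement derived from $\Gamma$ alone holds as well.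

**Lemma 6 (blocks).** Call $x\in X$ *discrete* if it has an immediate successor in $X$ or an immediate predecessor in $X$. Every discrete $x$ lies in a convex *block* $\{x+r:r\in\mathbb Z\}\subseteq X$ of consecutive points. If $[x,x']$ with $x,x'\in X$ is $\mathrm{dep}_0$, it has at most one interior point, and $x,x'$ lie in one block. In particular this holds for $J_0$.

*Proof.* A $\mathrm{dep}_0$-interval $[x,x']$ has at most one interior point. Let $K$ be the witness of (G1) for it. Then $K$ satisfies $\langle\overline D\rangle\top$, so its endpoints are in $X$. Its interior contains $x,x'$ and has at most three points, since four interior points $p_1<\dots<p_4$ would give $[p_1,p_4]$ seen by $K$ and seeing $[p_2,p_3]$. So $x$ has an immediate predecessor in $X$ and $x'$ an immediate successor in $X$. If $x$ is discrete, apply this to $[x,x']$ or $[x',x]$ with its neighbor $x'$, then to the neighboring pairs so obtained, and so on: all $x+r$ exist. They are consecutive, so the block is convex. If $[x,x']$ is $\mathrm{dep}_0$, then $x$ is discrete and $x'$ is $x+1$ or $x+2$. Finally, $J_0$ satisfies a kind, hence $u$ by (G5), hence $\mathrm{dep}_0$ by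 (G2). $\square$

**Lemma 7 (units).** In each block, $u$ holds exactly at the units $[z,z+1]$ among the $\mathrm{dep}_0$-intervals of the block. Let $\kappa(z)$ be the kind of $[z,z+1]$. Either $(\kappa(z),\kappa(z+1))\in\mathrm{Adj}$ for all $z$ in the block (the block is *forward*), or $(\kappa(z+1),\kappa(z))\in\mathrm{Adj}$ for all $z$ (*reversed*).

*Proof.* We look at intervals of length $3,4,5$ in turn. An interval of length $3$ is $\mathrm{dep}_1$ and sees only one interval, the middle unit. By (G2) this satisfies exactly one of $u_0,u_1,u_2,d$. If it were $d$, then no $\langle D\rangle u_r$ and $\langle D\rangle d$ would hold, against (G3). So all units satisfy $u$.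

An interval of length $4$ is $\mathrm{dep}_1$ and sees two adjacent units and the double they form. By (G3) and (G2), either the double satisfies $d$ and the two unit colors differ, or all three satisfy the same $u_r$.

An interval of length $5$ satisfies $\langle D\rangle\langle D\rangle\top$. It sees three units, two doubles, and one interval of length $3$, which is not $\mathrm{dep}_0$ and so satisfies no $u_r$ by (G2). A double satisfying some $u_r$ has the color of its units. So by (G4) the three units have distinct colors. Hence adjacent colors always differ, all doubles satisfy $d$, and $u$ holds exactly at the units. If the colors of three consecutive units change by $e$ and then $e'$ modulo $3$, with $e,e'\in\{1,-1\}$, then $e+e'\ne0$, so $e=e'$. So the colors increase by $1$ modulo $3$ in one direction throughout the block.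

By (G5) each unit has exactly one kind. Apply (G6) to intervals of length $4$: if the colors increase to the right, then $(\kappa(z),\kappa(z+1))\in\mathrm{Adj}$ for all $z$; if they increase to the left, then $(\kappa(z+1),\kappa(z))\in\mathrm{Adj}$ for all $z$. $\square$

$J_0$ satisfies $u$, so it is a unit. Reversing the order if necessary, assume that its block is forward.

**The set $T$.** Let $T$ be the set of pairs $(x,y)$, $x<y$ in $X$, with $[x,y]\models t$. Its *type* is the $i$ with $[x,y]\models t_i$, unique by (G7). Write $\theta(x,y)$ for $\theta([x,y])$; it is monotone under non-strict inclusion. We want to show that $T$ is the graph of a translation near discrete points.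

**Lemma 8.** If $(x_1,y_1),(x_2,y_2)\in T$ have different types, then either $x_1<x_2$ and $y_1<y_2$, or $x_2<x_1$ and $y_2<y_1$. In particular elements of $T$ with a common left endpoint, or a common right endpoint, have the same type.

*Proof.* Suppose two elements share a left or a right endpoint. Let the longer one (either, if they are equal) have type $i$. By (G8) it is strictly contained in some $K$ with $\theta(K)=\{i\}$. Then $K$ strictly contains the shorter one too, so that has type $i$ as well. This proves the second statement. For different types both endpoints therefore differ, and strict containment is excluded by (G7). $\square$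

**Lemma 9.** Let $(x,y)\in T$. If $x$ is discrete, then $y$ is discrete. If $y$ is discrete, then $x$ is discrete.

*Proof.* Let $x$ be discrete and $i$ the type of $(x,y)$. Let $K=[a,b_0]$ be given by (G8); then $a,b_0\in X$, $a\le x-1$ and $b_0>y$. If $y$ has an immediate successor, it is at most $b_0$, hence in $X$, and $y$ is discrete. Suppose it has none, and choose $y<b'<b<b_0$. Then $\theta(x-1,b)=\{i\}$, since $[x-1,b]$ sees $[x,y]$ and is contained in $K$. But $[x-2,b]$ sees $[x-1,b']$, which sees $[x,y]$, so $\theta(x-2,b)=\{0,1,2\}$ by (G9). Elements of $T$ seen by $[x-2,b]$ but not by $[x-1,b]$ have left endpoint $x-1$, so they all have one type by Lemma 8. Hence $[x-2,b]$ sees at most two types, a contradiction.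

The second claim is the mirror image: with $K=[a_0,b]$, $b\ge y+1$, and $a_0<a<a'<x$ if $x$ has no immediate predecessor, we have $\theta(a,y+1)=\{i\}$. By (G9), $\theta(a,y+2)=\{0,1,2\}$, because $[a,y+2]$ sees $[a',y+1]$, which sees $[x,y]$. The additional elements seen have right endpoint $y+1$, hence one type, a contradiction. $\square$

**Lemma 10.** Let $(x,y)\in T$ with $x,y$ discrete. Then $(x+r,y+r)\in T$ for all $r\in\mathbb Z$, and any three consecutive ones have three different types. For every $r$: no $(x'',y'')\in T$ has $x''>x+r$ and $y''\le y+r$, and none has $x''\ge x+r$ and $y''<y+r$. Moreover $\theta(x+r-1,y+r+1)$ is a singleton, and $|\theta(x+r-1,y+r+2)|=2$.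

*Proof.* Let $i$ be the type of $\tau=(x,y)$.

**Step 1: one step around $\tau$ only type $i$ is seen.** $\theta(x-1,y+1)=\{i\}$, since $[x-1,y+1]$ sees $\tau$ and is contained in the interval $K$ of (G8).

**Step 2: two steps around, the two other types appear at the two sides.** $[x-2,y+2]$ sees $[x-1,y+1]$, which sees $\tau$; so $\theta(x-2,y+2)=\{0,1,2\}$ by (G9). Let $(x'',y'')\in T$ of type $\ne i$ be seen by $[x-2,y+2]$. By Step 1 it is not seen by $[x-1,y+1]$, so $x''=x-1$ or $y''=y+1$. By Lemma 8 with $\tau$, either $x''=x-1$ and $y''\le y-1$ (first sort), or $y''=y+1$ and $x''\ge x+1$ (second sort). Elements of the first sort share a left endpoint, so they all have one type; likewise for the second sort. Both types $\neq i$ are seen, so both sorts occur, with types $k$ and $j$ respectively, and $\{i,j,k\}=\{0,1,2\}$. Let $\rho=(x_\rho,y+1)$, $x_\rho\ge x+1$, be of the second sort (type $j$), and $\pi=(x-1,y_\pi)$, $y_\pi\le y-1$, of the first sort (type $k$).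

**Step 3: nothing of $T$ is compressed into $\tau$.** Let $W=[x-1,y+2]$. It sees $\tau$ and $\rho$. An element of type $k$ seen by $W$ would have left endpoint $\ge x$. By Lemma 8 with $\tau$, it would have left endpoint $>x$ and right endpoint $>y$, i.e. $y+1$, contradicting Lemma 8 with $\rho$. So $\theta(W)=\{i,j\}$, and by (G9) $W\not\models\langle D\rangle\langle D\rangle t$. As $W$ sees $[x,y+1]$, no $(x'',y'')\in T$ has $x''>x$ and $y''\le y$.

Similarly, let $W'=[x-2,y+1]$. It sees $\tau$ and $\pi$. An element of type $j$ seen by $W'$ would have right endpoint $\le y$, so by Lemma 8 with $\tau$ right endpoint $<y$ and left endpoint $<x$, i.e. $x-1$, contradicting Lemma 8 with $\pi$. So $\theta(W')=\{i,k\}$ and $W'\not\models\langle D\rangle\langle D\rangle t$. As $W'$ sees $[x-1,y]$, no $(x'',y'')\in T$ has $x''\ge x$ and $y''<y$.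

**Step 4: $x_\rho=x+1$ and $y_\pi=y-1$.** Suppose $x_\rho>x+1$. Then $[x,y+3]$ sees $[x+1,y+2]$, which sees $\rho$. So $\theta(x,y+3)=\{0,1,2\}$. An element of type $k$ seen by $[x,y+3]$ has left endpoint $>x$, so by Lemma 8 with $\tau$ its right endpoint is $y+1$ or $y+2$, and by Lemma 8 with $\rho$ it is not $y+1$; so it is $y+2$. An element of type $i$ seen by $[x,y+3]$ then has right endpoint $\ne y+2$ and $\ne y+1$ by Lemma 8. So its right endpoint is $\le y$, and its left endpoint is $>x$, contradicting Step 3.

Suppose $y_\pi<y-1$. Then $[x-3,y]$ sees $[x-2,y-1]$, which sees $\pi$. So $\theta(x-3,y)=\{0,1,2\}$. An element of type $j$ seen by $[x-3,y]$ has right endpoint $<y$, so its left endpoint is $x-2$ or $x-1$ by Lemma 8 with $\tau$, and not $x-1$ by Lemma 8 with $\pi$; so it is $x-2$. An element of type $i$ seen by $[x-3,y]$ then has left endpoint $\neq x-2,x-1$, so $\ge x$, and right endpoint $<y$, contradicting Step 3.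

**Step 5: iteration.** So $(x+1,y+1)\in T$ has type $j$ and $(x-1,y-1)\in T$ has type $k$. Their endpoints are discrete, so we can iterate in both directions; around each $r$ the three types differ. Steps 1 and 3 at $(x+r,y+r)$ give the remaining statements. $\square$

In the situation of Lemma 10 put $f(x+r)=y+r$. Then $f(z)>z$ for all $z$ in the block of $x$, and $f(z+1)=f(z)+1$.

**Lemma 11 (measuring).** In this situation let $z$ be in the block of $x$, let $e>z$ be any point of $X$, and $\varepsilon\in\{-2,0,2\}$. Then $[z,e]\models C_\varepsilon$ iff $e=f(z)+2+\varepsilon$. Also $|\theta(z,f(z)+3)|=2$.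

*Proof.* *$\varepsilon=-2$.* We have $(z,f(z))\in T$. Conversely let $(z,e)\in T$. Then $e\ge f(z)$ by Lemma 10. If $e>f(z)+1$, then $[z,e]$ strictly contains $(z+1,f(z)+1)\in T$, contradicting (G7). If $e=f(z)+1$, then $(z,e)$ shares its left endpoint with $(z,f(z))$ and its right endpoint with $(z+1,f(z)+1)$, which have different types, contradicting Lemma 8. So $e=f(z)$.

*$\varepsilon=0$.* By Lemma 10 at $z+1$, elements of $T$ with left endpoint $>z$ have right endpoint $\ge f(z)+1$, and $(z+1,f(z)+1)\in T$. So $\theta(z,e)\ne\emptyset$ iff $e\ge f(z)+2$. At $e=f(z)+2$ it is a singleton, by Lemma 10. For $e\ge f(z)+3$ two elements $(z+1,f(z)+1)$ and $(z+2,f(z)+2)$ of different types are seen. At $e=f(z)+3$ we have $|\theta|=2$, again by Lemma 10 at $z+1$.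

*$\varepsilon=2$.* For $J=[a',b]$ seen by $[z,e]$ we have $\theta(J)\subseteq\theta(z+1,b)$, and $[z+1,b]$ is itself seen by $[z,e]$. By the previous item at $z+1$, some seen $J$ has $\theta(J)\ne\emptyset$ iff $e>f(z)+3$, and some seen $J$ has $|\theta(J)|\ge2$ iff $e>f(z)+4$. So $C_2$ holds iff $e=f(z)+4$. $\square$

## 14. Reading the computation off a model

We show by induction that for every $n$ the $n$-th configuration $(q_n,c_1,c_2)$ of $\mathcal M$ exists with $q_n\ne q_h$, and that the following holds.

$(\ast_n)$ *There are a forward block and a point $p$ in it such that, with $c=n\bmod3$ and $\ell_n=(q_n,[c_1=0],[c_2=0])$,*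
$$\kappa(p)=P_{c,\ell_n},\qquad\kappa(p+2+2c_1)=A_{c,\ell_n},\qquad\kappa(p-2-2c_2)=B_{c,\ell_n}.$$

**The start.** Let $J_0=[p,p+1]$, so $\kappa(p)=P_{0,\ell_0}$, and $z_1(\ell_0)=z_2(\ell_0)=1$. In the forward block, $\mathrm{Adj}$ forces $\kappa(p+1)=s^P$ and $\kappa(p+2)=A$. To the left, $m$ is available only for $z_2=0$, so $\kappa(p-1)=s^B$ and $\kappa(p-2)=B$. All have index $(0,\ell_0)$, and $q_0\neq q_h$. This is $(\ast_0)$.

Now assume $(\ast_n)$, and let $\ell=\ell_n$, $\delta(\ell)=(q',g_1,g_2)$. For $\mu\in\{P,A,B\}$ let $z_\mu$ be the position of $\mu$ given in $(\ast_n)$.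

**Step 1: the witnesses of (G10) start exactly at the markers.** By $\mathrm{Adj}$, $\kappa(z_\mu+1)=s^\mu_{c,\ell}$. Let $I_\mu=[y_\mu,e_\mu]$ be a witness of (G10) for this unit, with $\varepsilon=\varepsilon_\mu(\ell)$; as it satisfies $\langle\overline D\rangle\top$, $y_\mu,e_\mu\in X$. We have $y_\mu<z_\mu+1$ and $e_\mu>z_\mu+2$. If $y_\mu<z_\mu$, then $I_\mu$ would see $[z_\mu,z_\mu+1]\models\mu_c$, which (G10) forbids. So $y_\mu=z_\mu$.

**Step 2: $T$ is present on this block.** The aim is to find an element of $T$ with discrete endpoints, so that Lemmas 10 and 11 apply. Take $\mu=P$: $I_P=[p,e]$ satisfies $C_0$, so $|\theta(I_P)|=1$. Let $(x',y')\in T$ be seen by $I_P$; then $x'\ge p+1$. Suppose $x'>p+1$. By (G9), $I_P\not\models\langle D\rangle\langle D\rangle t$. For any $b$ with $y'<b<e$, $I_P$ sees $[p+1,b]$, which sees $[x',y']$. So there is no such $b$, and $e\in X$ is the immediate successor of $y'$. So $y'$ is discrete, and by Lemma 9 $x'$ is discrete. By Lemma 10, $(x'-1,y'-1)\in T$ has a different type, and it is seen by $I_P$, as $x'-1\ge p+1$. This contradicts $|\theta(I_P)|=1$. So $x'=p+1$, which is discrete, and $y'$ is discrete by Lemma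 9. Lemma 10 applies to $(p+1,y')$: $f$ is defined on the block of $p$, and Lemma 11 holds there.

**Step 3: the positions of the next markers.** This is the two-interval argument of Section 10. For each $\mu$, Lemma 11 gives $e_\mu=f(z_\mu)+2+\varepsilon$. Let $I'=[z_\mu-1,e_\mu-1]$. Since $e_\mu-1=f(z_\mu-1)+2+\varepsilon$, $I'$ satisfies $C_\varepsilon$ by Lemma 11. It sees $[z_\mu,z_\mu+1]\models\mu_{c,\ell}$, because $e_\mu>z_\mu+2$ implies $e_\mu-1\ge z_\mu+2$. By (G11), $I'$ sees no $\mu_{c+1}$. But $I_\mu$ sees some $[v_1,v_2]\models\mu_{c+1}$. Since $v_1>z_\mu$ and $I'$ does not see it, $v_2=e_\mu-1$. As $[v_1,v_2]$ satisfies a kind, it satisfies $u$ by (G5) and is $\mathrm{dep}_0$ by (G2), so it has at most one interior point. So it lies in the block of $f(z_\mu)$, and by Lemma 7 it is a unit: $v_1=e_\mu-2=f(z_\mu)+\varepsilon$.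

Put $p'=f(p)$, $c_1'=c_1+g_1$, $c_2'=c_2+g_2$. Both are $\ge0$, as the flags in $\ell=\ell_n$ are correct. Inserting $z_P=p$, $z_A=p+2+2c_1$, $z_B=p-2-2c_2$, and $\varepsilon=0,2g_1,-2g_2$, we obtain
$$\kappa(p')=P_{c+1,\ell'},\qquad\kappa(p'+2+2c_1')=A_{c+1,\cdot},\qquad\kappa(p'-2-2c_2')=B_{c+1,\cdot}$$
for some $\ell'\in\mathrm{Lab}$ and some second indices.

**Step 4: the state.** By Lemma 11, $[p-1,p'+2]=[p-1,f(p-1)+3]$ has $|\theta|=2$. It sees $[p,p+1]\models P_{c,\ell}$ and $[p',p'+1]\models P_{c+1,\ell'}$; note $p'\ge p+1$. By (G12), $\ell'\in\mathrm{Next}(\ell)$. So $\mathrm{Next}(\ell)\neq\emptyset$, which means $q'\ne q_h$; and the state of $\ell'$ is $q'=q_{n+1}$.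

**Step 5: orientation and flags.** It remains to see that the new block is forward and that $\ell'$ carries the correct zero flags. If the block of $p'$ were reversed, the kinds read going right from $p'$ would be iterated $\mathrm{Adj}$-predecessors of $P$, which are among $m,s^B,B,\mathrm{lf}$. But an $A$ occurs to the right of $p'$. So the block is forward.

Going right from $p'$, the kinds are $P,s^P$, then $A$ if $z_1(\ell')=1$, or one or more $m'$ followed by $A$ if $z_1(\ell')=0$ (an $A$ does occur); then $s^A,\mathrm{rt},\mathrm{rt},\dots$. The index is $(c+1,\ell')$ up to $s^A$. So there is exactly one $A$ to the right of $p'$. It is $A_{c+1,\ell'}$, at $p'+2$ if $z_1(\ell')=1$, and at or beyond $p'+3$ if $z_1(\ell')=0$. As it is at $p'+2+2c_1'$, we have $z_1(\ell')=1$ iff $c_1'=0$.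

Going left from $p'$: if $z_2(\ell')=1$, we read $s^B,B,\mathrm{lf},\mathrm{lf},\dots$, so the only $B$ is at $p'-2$ and $c_2'=0$. If $z_2(\ell')=0$, we read at least one $m$, then $s^B,B,\mathrm{lf},\dots$ (a $B$ does occur), so the only $B$ is at or before $p'-3$ and $c_2'>0$. The index of this $B$ is $(c+1,\ell')$.

Hence $\ell'=(q_{n+1},[c_1'=0],[c_2'=0])=\ell_{n+1}$, and $(\ast_{n+1})$ holds with $p'$ in place of $p$. By induction every configuration of $\mathcal M$ has a state different from $q_h$, so $\mathcal M$ never halts. This proves Proposition 5 and with it Theorem B. $\blacksquare$
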